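# Homotopically regular simplicial mappings and the lifting of cubes

## 1. Open simplicial mappings lift paths

Given a path in the base of a mapping and a point over its beginning, can we lift the path starting from that point? We answer this first for open simplicial mappings. The rest of the lecture asks the same question with paths replaced by homotopies of cubes.

Throughout, mappings are continuous. $K,L$ are locally finite simplicial complexes: simplices are finite nonempty vertex sets, and each vertex lies in finitely many simplices. A point $z\in|K|$ has barycentric coordinates $z_v$ and carrier $\operatorname{car}z=\{v:z_v>0\}\in K$. A simplicial map $f:K\to L$ acts on points by $f(z)_u=\sum_{f(v)=u}z_v$.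

A map $g$ into $|K|$ is continuous if and only if all its coordinates are. Indeed, if the coordinates are continuous and $v\in\operatorname{car}g(x)$, then near $x$ the values of $g$ stay in $\{z:z_v>0\}$. This open set lies in the finite subcomplex formed by the simplices containing $v$ and their faces, and on a finite complex the coordinates define the topology. For the same reason compact sets lie in finite subcomplexes.

**Definition (stars and links).** For a simplex $\tau$ of $L$ put $\operatorname{st}\tau=\{y:\operatorname{car}y\supseteq\tau\}$, which is open, and $\operatorname{int}\tau=\{y:\operatorname{car}y=\tau\}$. Let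
$$B_\tau=\operatorname{lk}(\tau,L)=\{\sigma\in L:\sigma\cap\tau=\emptyset,\ \sigma\cup\tau\in L\},$$
a finite complex, possibly empty; $\dim\emptyset=-1$. We use the same notation $\operatorname{st},\operatorname{int}$ in $K$.

**Definition (the complex $E_\alpha$).** For $\alpha\in K$ with $f(\alpha)=\tau$ let
$$E_\alpha=\{\beta\in K:\alpha\cup\beta\in K,\ f(\beta)\cap\tau=\emptyset\}.$$
It is a finite subcomplex of $K$. If $\beta\in E_\alpha$ then $f(\beta)\cup\tau=f(\alpha\cup\beta)\in L$, so $f$ restricts to a simplicial map $p_\alpha:|E_\alpha|\to|B_\tau|$.

Example (the fold). Let $K$ have the edges $\{a,o\},\{o,b\}$, let $L$ be an edge $\{o',w'\}$, and put $f(o)=o'$, $f(a)=f(b)=w'$; this is $x\mapsto|x|$ from $[-1,1]$ to $[0,1]$. Here $E_{\{o\}}$ consists of the two points $a,b$, both over the point $w'$. Also $E_{\{a\}}=E_{\{b\}}=\{o\}$, a single point, and $E_{\{a,o\}}=\emptyset$, lying over $B_{\{o',w'\}}=\emptyset$.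

Directly from the definition,
$$\alpha\subset\alpha',\ f(\alpha)=f(\alpha')\ \Longrightarrow\ E_{\alpha'}\subset E_\alpha. \tag{1}$$

The construction also reproduces itself. Let $\beta\in E_\alpha$, $\sigma=f(\beta)$. Form the same objects for $p_\alpha:E_\alpha\to B_\tau$ at the simplex $\beta$. The link is $\operatorname{lk}(\sigma,B_\tau)=\{\rho:\rho\cap(\sigma\cup\tau)=\emptyset,\ \rho\cup\sigma\cup\tau\in L\}$, and the complex is $\{\gamma:\alpha\cup\beta\cup\gamma\in K,\ f(\gamma)\cap(\sigma\cup\tau)=\emptyset\}$. So
$$\text{the map formed from }p_\alpha\text{ at }\beta\ \text{ is }\ p_{\alpha\cup\beta}:|E_{\alpha\cup\beta}|\to|B_{\sigma\cup\tau}|\ \text{ formed from }f. \tag{2}$$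

**Coordinates over a star.** Fix $\tau\in L$. Let $F_\tau$ be the set of $c=(c_v)_{f(v)\in\tau}$ with $c_v\ge0$, $\sum_{f(v)=u}c_v=1$ for each $u\in\tau$, and $\operatorname{supp}c\in K$; then $f(\operatorname{supp}c)=\tau$. After scaling by $1/(\dim\tau+1)$ this is the fiber of $f$ over the barycenter of $\tau$, and it gets the topology of that fiber. For $y\in\operatorname{st}\tau$ let
$$s(y)=\sum_{u\notin\tau}y_u\in[0,1),\qquad \lambda(y)=(y_u/s(y))_{u\notin\tau}\in|B_\tau|\ \text{ if }s(y)>0 .$$
Thus $s(y)=0$ exactly when $y\in\operatorname{int}\tau$. For $z\in f^{-1}(\operatorname{st}\tau)$ let $c(z)_v=z_v/f(z)_{f(v)}$ for $f(v)\in\tau$ and, if $s(f(z))>0$, let $e(z)_v=z_v/s(f(z))$ for $f(v)\notin\tau$. The carriers of $c(z)$ and $e(z)$ are the parts of $\operatorname{car}z$ over $\tau$ and off $\tau$, so, writing $p$ for restrictions of $f$,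
$$c(z)\in F_\tau,\qquad e(z)\in|E_{\operatorname{supp}c(z)}|,\qquad p(e(z))=\lambda(f(z)). \tag{3}$$
Conversely, given $y\in\operatorname{st}\tau$, $c\in F_\tau$ and, if $s(y)>0$, a point $e\in|E_{\operatorname{supp}c}|$ with $p(e)=\lambda(y)$, define $z=\Theta(y,c,e)$ by
$$z_v=y_{f(v)}c_v\ \ (f(v)\in\tau),\qquad z_v=s(y)e_v\ \ (f(v)\notin\tau). \tag{4}$$
If $s(y)=0$ the second group is zero and $e$ is not needed. The carrier of $z$ is $\operatorname{supp}c\cup\operatorname{car}e$, or $\operatorname{supp}c$ if $s(y)=0$; it is a simplex of $K$, and $f(z)=y$. The constructions (3) and (4) are mutually inverse. Near $\operatorname{int}\tau$ the factor $s(y)$ tends to $0$, so $e$ may behave as wildly as it likes there without harming the continuity of $z$.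

**Proposition 1.** Let $f:K\to L$ be an open simplicial mapping. For every path $H:[0,1]\to|L|$ and every $z_0$ with $f(z_0)=H(0)$ there is a path $\tilde H$ in $|K|$ with $\tilde H(0)=z_0$ and $f\tilde H=H$.

**Step 1: openness makes every $p_\alpha$ surjective.** Let $\alpha\in K$, $\tau=f(\alpha)$, $b\in|B_\tau|$. Pick $x\in\operatorname{int}\alpha$ and put $y=f(x)\in\operatorname{int}\tau$. Since $f(\operatorname{st}\alpha)$ is a neighborhood of $y$, it contains $y_\varepsilon=(1-\varepsilon)y+\varepsilon b$ for some $\varepsilon\in(0,1)$. Let $z\in\operatorname{st}\alpha$, $f(z)=y_\varepsilon$. Then $\lambda(y_\varepsilon)=b$ and $\operatorname{supp}c(z)\supseteq\alpha$, so by (3) and (1) $e(z)\in|E_\alpha|$ lies over $b$.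

**Step 2: lifting over one star.** We show, by induction on $\dim B_\tau$ and simultaneously for all simplicial $f$ for which all $p_\alpha$ are surjective, that paths in $\operatorname{st}\tau$ lift with prescribed beginning. Let $H:[0,1]\to\operatorname{st}\tau$ and $z_0$ over $H(0)$ be given; put $c=c(z_0)$, $\alpha=\operatorname{supp}c$. By (2) the map $p_\alpha$ again has all its associated maps surjective, and links in $B_\tau$ of simplices of $B_\tau$ have dimension $<\dim B_\tau$. So by induction $p_\alpha$ lifts paths over the stars of $B_\tau$. Cutting a path by Lebesgue's lemma, it lifts all paths in $|B_\tau|$, with prescribed beginning.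

Let $A=H^{-1}(\operatorname{int}\tau)$, a closed set. Its complement $W$ in $[0,1]$ is a disjoint union of intervals $J$ that are open in $[0,1]$. On each $J$ choose a lift $e:J\to|E_\alpha|$ of $\lambda\circ H$. If $0\in J$, start with $e(0)=e(z_0)$; otherwise start at some point of $J$ with any point of the correct fiber, which is nonempty. Lift in both directions, over successive compact intervals exhausting $J$. Put
$$\tilde H(t)=\Theta(H(t),c,e(t))\quad(\text{no }e\text{ needed for }t\in A).$$
This lifts $H$ and starts at $z_0$. Its coordinates over $\tau$ are $H_{f(v)}c_v$. The others are $s(H)e_v$ on $W$ and $0$ on $A$, and these are continuous because $0\le e_v\le1$ and $s(H)$ is continuous and vanishes on $A$. If $B_\tau=\emptyset$ then $W=\emptyset$, which starts the induction.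

**Step 3: from stars to $|L|$.** The open stars cover $|L|$. Cut $[0,1]$ into intervals each mapped into one star, and lift successively. $\blacksquare$

The proof keeps $c$ constant in time and puts all the work into $e$. Openness cannot be dropped: if $K$ is the disjoint union of an edge and a further vertex $v$, mapped onto an edge with $v$ going to an endpoint, then a path leaving that endpoint has no lift from $v$.

## 2. $n$-regular mappings and $n$-fibrations

**Definition (homotopic $n$-regularity).** Let $n\ge-1$ be an integer. A mapping $f:X\to Y$ is *$n$-regular at $x\in X$* if for every neighborhood $U$ of $x$ there exist a neighborhood $V\subset U$ of $x$ and a neighborhood $W$ of $f(x)$ such that, for every integer $k$ with $0\le k\le n+1$ and all maps $g:B^k\to W$, $h:\partial B^k\to V$ with $f\circ h=g|_{\partial B^k}$, there is a map $\tilde h:B^k\to U$ extending $h$ with $f\circ\tilde h=g$. Here $B^0$ is a point and $\partial B^0=\emptyset$. A mapping is *$n$-regular* if it is so at every point of its domain.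

The case $k=0$ says $f(U)\supset W$. Thus $(-1)$-regular mappings are exactly the open mappings.

**Definition ($n$-fibration).** A mapping $p:E\to B$ is an *$n$-fibration* if, for every $0\le k\le n$, every homotopy $H:I^k\times[0,1]\to B$ and every $\tilde h_0:I^k\to E$ with $p\tilde h_0=H(\cdot,0)$, there is $\tilde H:I^k\times[0,1]\to E$ with $\tilde H(\cdot,0)=\tilde h_0$ and $p\tilde H=H$. We also say that $p$ *has $\mathrm{HLP}_n$*.

So $\mathrm{HLP}_0$ is path lifting, and Proposition 1 says that a $(-1)$-regular simplicial mapping is a $0$-fibration.

The fold $x\mapsto|x|$ is open, hence $(-1)$-regular and a $0$-fibration. It is not $0$-regular at $0$: take $k=1$, $g\equiv\varepsilon$ and $h=\pm\varepsilon$ at the two ends; an extension would join $-\varepsilon$ to $\varepsilon$ with $|x|=\varepsilon$ all along. It is not a $1$-fibration either. Take the homotopy $H(x,t)=\max(|x|,t)$ on $[-1,1]\times[0,1]$ and $\tilde h_0(x)=x$. A lift must be constantly $\pm1$ at $x=\pm1$, so $\tilde H(\cdot,\frac12)$ runs from $-1$ to $1$, while $|\tilde H(\cdot,\frac12)|\ge\frac12$; this contradicts the intermediate value theorem. The two properties fail together.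

The same shift by one appears in a result of Dranishnikov: the orthogonal projection of the unit sphere $S^n$ onto a $k$-dimensional unit ball $B^k$ in a $k$-plane is an $(n-k)$-fibration and is $(n-k-1)$-regular. Conjecture 3.10 of the paper "On Homotopically Regular Mappings Of Manifolds" states that *every closed simplicial $n$-regular mapping is an $n+1$-fibration*. A simplicial mapping here is a simplicial map $f:K\to L$ of locally finite complexes regarded as a map $|K|\to|L|$, and it is closed if this map is closed. We prove the conjecture; closedness will not be used, and a converse holds.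

**Definition ($n$-connected; condition $(C_n)$).** A space $\Phi$ is *$n$-connected* if for $0\le k\le n+1$ every map $\partial B^k\to\Phi$ extends to $B^k$; for $k=0$ this says $\Phi\neq\emptyset$. A simplicial mapping $f:K\to L$ *satisfies $(C_n)$* if for every $\alpha\in K$ every fiber of $p_\alpha:|E_\alpha|\to|B_{f(\alpha)}|$, over every point of $|B_{f(\alpha)}|$, is $n$-connected.

For the fold, the fiber of $p_{\{o\}}$ is two points, which is $(-1)$-connected and not $0$-connected.

**Theorem 2.** Let $n\ge-1$ and let $f:K\to L$ be a simplicial mapping of locally finite complexes. The following are equivalent: (a) $f$ is $n$-regular; (b) $f$ satisfies $(C_n)$; (c) $f$ is an $(n+1)$-fibration. In particular every closed simplicial $n$-regular mapping is an $(n+1)$-fibration.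

The value $n+1$ cannot be replaced by $n+2$, for any $n\ge-1$; see Section 9.

## 3. Lifting relative to a subspace

**Lemma 3.** (i) Let $p$ have $\mathrm{HLP}_m$ and let $(X,Z)$ be a relative CW complex whose cells have dimension $\le m$. For a homotopy on $X\times I$, every lift given on $X\times0\cup Z\times I$ extends to a lift on $X\times I$.
(ii) If the base is covered by open sets over each of which $p$ has $\mathrm{HLP}_m$, then $p$ has $\mathrm{HLP}_m$.
(iii) Homotopy lifting for $I^m$ implies homotopy lifting for $I^k$, $k<m$.
(iv) If $p$ has $\mathrm{HLP}_m$, a lift of a map of the simplex $\Delta^{m+1}$ given on all facets but one extends to a lift on $\Delta^{m+1}$.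

**Proof.** (i) Extend over the cells in order of dimension. For a $k$-cell with characteristic map $\Phi:I^k\to X$ pull everything back by $\Phi\times\mathrm{id}$. One has to extend a lift from $I^k\times0\cup\partial I^k\times I$ to $I^k\times I$; this is possible because $(I^k\times I,\ I^k\times0\cup\partial I^k\times I)\cong(I^k\times I,\ I^k\times0)$. The result is continuous because $X\times I$ carries the weak topology ($I$ is compact).

(ii) Let a homotopy $I^k\times I\to B$, $k\le m$, with an initial lift be given. By Lebesgue's lemma subdivide $I^k$ into cubes and $I$ into intervals so that each (cube)$\times$(interval) goes into one of the open sets $O_i$. Treat the intervals $J$ successively, and over $J$ the faces $Q$ of the cubical subdivision in order of dimension. The lift on $Q\times\{\min J\}\cup\partial Q\times J$ lies in some $p^{-1}(O_i)$ and extends over $Q\times J$ by (i) for $p^{-1}(O_i)\to O_i$.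

(iii) Compose the homotopy and the initial lift with the projection $I^m\to I^k$, lift, and restrict to $I^k\times\{0\}\subset I^m$.

(iv) The pair ($\Delta^{m+1}$, union of all facets but one) is homeomorphic to $(I^m\times I,I^m\times0)$. $\blacksquare$

Part (iv) gains a dimension: with one facet left free we can fill simplices of dimension $m+1$, with no condition on fibers. With the whole boundary prescribed we need connected fibers and have one dimension less:

**Lemma 4.** Let $p:E\to B$ have $\mathrm{HLP}_{n+1}$ and $n$-connected fibers. If $0\le k\le n+1$, $g:B^k\to B$, $h:\partial B^k\to E$ and $ph=g|_{\partial B^k}$, then $h$ extends to a lift of $g$.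

**Proof.** Let $G(u,r)=g((1-r)u)$ contract $g$ to the constant $g(0)$. Lift $G|_{\partial B^k\times I}$ starting from $h$ (Lemma 3(i)). The end of this lift maps $\partial B^k$ into the fiber $p^{-1}(g(0))$; extend it over $B^k$ inside this fiber. Now lift $G$ backward, from $r=1$ to $r=0$, relative to the lift already given on $\partial B^k\times I$ (Lemma 3(i), $k\le n+1$). At $r=0$ this is the required lift. $\blacksquare$

**Lemma 5.** If $f$ satisfies $(C_n)$, so does $p_\alpha:E_\alpha\to B_{f(\alpha)}$ for every $\alpha\in K$.

**Proof.** By (2) the condition for $p_\alpha$ at $\beta$ is the condition for $f$ at $\alpha\cup\beta$. $\blacksquare$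

## 4. Regularity and lifting both force $(C_n)$

In both proofs we push a sphere in a fiber of $p_\alpha$ close to $\operatorname{int}\alpha$, fill it there, and read off the coordinate $e$. Fix $\alpha\in K$, $\tau=f(\alpha)$, $b\in|B_\tau|$, $0\le k\le n+1$, a map $\phi:\partial B^k\to p_\alpha^{-1}(b)$, a point $x\in\operatorname{int}\alpha$, and $y=f(x)\in\operatorname{int}\tau$. We must extend $\phi$ over $B^k$ inside $p_\alpha^{-1}(b)$.

**(a)⇒(b).** Apply $n$-regularity at $x$ with $U=\operatorname{st}\alpha$; let $V,W$ be the neighborhoods obtained. Put $h(u)=(1-\varepsilon)x+\varepsilon\phi(u)$; this lies in $|K|$ because $\alpha\cup\operatorname{car}\phi(u)\in K$. It depends continuously on $(u,\varepsilon)$ and equals $x$ for $\varepsilon=0$, so by compactness $h(\partial B^k)\subset V$ for small $\varepsilon\in(0,1)$. Likewise $y_\varepsilon=(1-\varepsilon)y+\varepsilon b\in W$ for small $\varepsilon$. Moreover $fh\equiv y_\varepsilon$. So there is $\tilde h:B^k\to\operatorname{st}\alpha$ extending $h$ with $f\tilde h\equiv y_\varepsilon$. Here $s(y_\varepsilon)=\varepsilon>0$, $\lambda(y_\varepsilon)=b$ and $\operatorname{supp}c(\tilde h(u))\supseteq\alpha$.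 Hence by (3) and (1) $e\circ\tilde h$ maps $B^k$ into $p_\alpha^{-1}(b)$. On $\partial B^k$ its coordinates are $\varepsilon\phi(u)_v/\varepsilon$, so it extends $\phi$.

**(c)⇒(b).** For $u\in\partial B^k$, $0\le r\le1$ put
$$\tilde h_0(ru)=(1-\tfrac r2)x+\tfrac r2\phi(u),\qquad H(ru,t)=(1-\rho)y+\rho b,\quad \rho=\tfrac12\max(r,t)$$
(for $k=0$: $\tilde h_0=x$ and $r=0$). Then $f\tilde h_0=H(\cdot,0)$, and on $\partial B^k$, where $r=1$, $H$ does not depend on $t$. By Lemma 3(i) for $(B^k,\partial B^k)$, $k\le n+1$, there is a lift $\tilde H$ of $H$ starting at $\tilde h_0$ and constant in $t$ on $\partial B^k$. Since $\tilde h_0(B^k)$ is compact and lies in the open set $\operatorname{st}\alpha$, there is $t_0\in(0,1]$ with $\tilde H(B^k\times\{t_0\})\subset\operatorname{st}\alpha$. At these points $s=\rho\ge t_0/2>0$, $\lambda=b$ and $\operatorname{supp}c\supseteq\alpha$. So $e\circ\tilde H(\cdot,t_0)$ maps $B^k$ into $p_\alpha^{-1}(b)$. On $\partial B^k$ we have $\tilde H(u,t_0)=\frac12x+\frac12\phi(u)$, whose $e$-coordinate is $\phi(u)$. $\blacksquare$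

The hard direction is from $(C_n)$ to lifting.

## 5. What changes when the point becomes a cube

Let $f$ satisfy $(C_n)$, let $D=[0,1]^{n+1}$, and let $H$ be a homotopy of $D$ in $\operatorname{st}\tau$ with initial lift $\tilde h_0$. Imitate Proposition 1: let $A=H^{-1}(\operatorname{int}\tau)$, let $W$ be its complement in $D\times[0,1]$, keep $c(x,t)=h_0(x):=c(\tilde h_0(x))$ constant in time, and look for $e(x,t)\in|E_{\operatorname{supp}h_0(x)}|$ over $\lambda(H(x,t))$ on $W$, with prescribed values at $t=0$. The factor $s(H)$ in (4) again takes care of continuity along $A$. But two things go wrong.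

*The dimension is one too large.* Let $K=v*\Phi$ be a cone over a finite $n$-connected complex, $L$ an edge $\{v',w'\}$, $f(v)=v'$, $f(\Phi)=w'$, and $\tau=\{v'\}$. Then $F_\tau$ is a point, $\lambda$ is constant, and we must extend a map to $\Phi$ from $W\cap(D\times0)$ over $W$. Triangulate $W$. Simplices of dimension $\le n+1$ can be filled, because $\Phi$ is $n$-connected. The $(n+2)$-simplices cannot, if their whole boundary has been filled first: for $\Phi\cong S^{n+1}$ the boundary map may be essential. Lemma 3(iv) suggests the remedy: leave one facet of each top simplex free. If we could process the simplices forward in time, each would have a free facet on its later side. However, if $A=D\times\{\frac12\}$, the simplices over $t>\frac12$ accumulate at $A$, and there is no first one. There one should process toward $A$. In general $A$ is an arbitrary closed set, and the choice of direction must be made by combinatorics; Lemma 6 does it.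

*The complexes $E$ vary.* To fill a simplex $s\subset W$ by Lemma 4 or Lemma 3(iv) we need one complex $E_{\alpha}$ contained in all $E_{\operatorname{supp}c(w)}$, $w\in s$, and for this we want one simplex $\alpha\in K$ over $\tau$ containing all these supports. Suppose $n=0$, the part of $K$ over the vertex $\tau$ consists of the edges $\{v_0,v_1\},\{v_1,v_2\}$, and $h_0(x)$ has coordinates $\max(g,0)$ at $v_0$, $\max(-g,0)$ at $v_2$ and $1-|g|$ at $v_1$, where $g(x)=(x-\frac12)\sin\frac1{x-1/2}$ and $g(\frac12)=0$. Take a locally finite triangulation of $W$ and a point $(\frac12,t)\in W$. Some triangle containing this point has a projection to $D$ containing an interval $[\frac12,\frac12+\delta)$. On it the supports of $h_0$ have union $\{v_0,v_1,v_2\}$, which is not a simplex. No refinement helps.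

The cure is to move $c$ in time as well: at time $t>0$ delete the coordinates of size at most some $\omega(t)$, with $\omega(0)=0$, and renormalize. A coordinate that survives somewhere on a cell was larger than $\omega(t)$; if $c$ varies by less than that over the cell, the coordinate is positive on the whole cell before trimming. So the trimmed supports on a cell all lie in one simplex. At $t=0$ no trimming is allowed, so for a short time over $D\cap W$ we use a lift supplied by induction instead. Finally, when a filled exit facet is handed from one top simplex to the next, its values must be admissible in the next one: labels must decrease along the order of processing, so that by (1) the complexes $E$ increase. The labels will be made to decrease upward in time.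

## 6. Escape in graphs, and a dyadic triangulation

**Lemma 6.** Let $\mathcal G$ be an infinite connected locally finite graph. There is a map $\mathrm{next}$ sending each vertex to an adjacent one, without cycles, such that for each $w$ only finitely many $v$ satisfy $\mathrm{next}^j(v)=w$ for some $j\ge0$.

**Proof.** Take a spanning tree with root $o$. Let $T_v$ be the subtree of descendants of $v$, including $v$; call $v$ of infinite or finite type according to $T_v$. If $v$ is of infinite type, let $\mathrm{next}(v)$ be a child of infinite type, which exists because $v$ has finitely many children. Otherwise let $\mathrm{next}(v)$ be the parent; it exists, as $o$ is of infinite type. Orbits ascend through vertices of finite type until they reach one of infinite type, then descend forever through vertices of infinite type; so there are no cycles.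

Let $\mathrm{next}^j(v)=w$. If $w$ is of finite type, $v$ ascends to $w$, so $v\in T_w$, a finite set. If $w$ is of infinite type, the first vertex $a$ of infinite type on the orbit of $v$ lies on the tree path from $o$ to $w$, and either $v=a$ or $v\in T_{a'}$ for a child $a'$ of $a$ of finite type. This leaves finitely many $v$. $\blacksquare$

**Dyadic cubes.** A dyadic cube of level $j$ in $\mathbb R^N$ is a product of intervals $[k_i2^{-j},(k_i+1)2^{-j}]$, $k_i\in\mathbb Z$. An *open face of level $j$* is a product of $N$ factors, each a point $\{k2^{-j}\}$ or an open interval $(k2^{-j},(k+1)2^{-j})$. The open faces of level $j$ partition $\mathbb R^N$, and for $j'\ge j$ each open face of level $j'$ lies in one of level $j$. Hence every dyadic cube of level $j$ and each of its closed faces is a union of open faces of level $j'$. If the interiors of two dyadic cubes meet, the one of lower level contains the other. Each cube of level $j$ lies in exactly one cube of level $j-1$, its parent.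

**Lemma 7.** Let $N\ge1$, $q\ge0$, and let $P\subset\mathbb R^N$ be a product of $N$ nondegenerate compact intervals with endpoints in $2^{-q}\mathbb Z$. Let $O$ be open in $P$, and let $\mathcal W$ be a family of dyadic cubes of levels $\ge q$, contained in $P$, with disjoint interiors and union $O$, locally finite in $O$. There is a locally finite linear triangulation $\mathcal T$ of $O$ such that:

(T1) each cube of $\mathcal W$, and each face of it, is a subcomplex; each simplex contained in a cube $c\in\mathcal W$ lies in an $N$-simplex contained in $c$; each $N$-simplex lies in exactly one cube;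

(T2) an $(N-1)$-simplex $\varphi$ lies in at most two $N$-simplices, at most one on each side of its hyperplane; it lies in exactly two if $\operatorname{relint}\varphi$ meets $\operatorname{int}P$, and in exactly one if $\varphi$ lies in a facet of $P$;

(T3) any two $N$-simplices in the same cube $c$ are joined by a sequence of $N$-simplices in $c$ in which consecutive ones share a facet meeting $\operatorname{int}c$.

**Proof.** *Cells.* The cubes of $\mathcal W$ need not meet in common faces, so we first cut their boundaries finely enough. For $x\in O$ let $j(x)$ be the largest level of a cube of $\mathcal W$ containing $x$, let $\epsilon(x)$ be the open face of level $j(x)$ containing $x$, and let $G(x)$ be its closure. Then $G(x)$ is a face of a cube of $\mathcal W$, namely of one of level $j(x)$ containing $x$.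

(α) *If $y\in\epsilon(x)$, then $G(y)=G(x)$.* We show that $x$ and $y$ lie in the same cubes of $\mathcal W$; then $j(y)=j(x)$ and $\epsilon(y)=\epsilon(x)$. A cube of level $\le j(x)$ is a union of open faces of level $j(x)$, so it contains $x$ if and only if it contains $y$. All cubes of $\mathcal W$ containing $x$ have level $\le j(x)$, so they contain $y$. Suppose some $c'\in\mathcal W$ contains $y$ and not $x$. Then its level is $>j(x)$. Let $d\supset c'$ be the dyadic cube of level $j(x)$. It contains $y$, hence $x$. As $P$ is a union of cubes of level $j(x)\ge q$ and contains points of $\operatorname{int}d$, we have $d\subset P$. Points of $\operatorname{int}d$ close to $x$ lie in $O$ and, by local finiteness, in cubes of $\mathcal W$ that contain $x$. So some $c\in\mathcal W$ with $x\in c$ meets $\operatorname{int}d$. Its level is $\le j(x)$, so $c\supset d\supset c'$. Disjointness of interiors gives $c=c'$, contradicting $x\notin c'$.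

(β) *If $F$ is a face of a cube $c\in\mathcal W$ (possibly $F=c$) and $y\in F$, then $G(y)\subset F$.* Indeed $j(y)$ is at least the level of $c$, so $F$ is a union of open faces of level $j(y)$; thus $\epsilon(y)\subset F$, and $F$ is closed.

By (α) the relative interiors of the cells partition $O$. By (β) faces of cubes are unions of cells. Since a cell $G$ is itself a face of a cube, (β) applies to $G$ and to its proper faces: if $y\in G$ then $G(y)\subset G$, and if $y\in\partial G$ (relative boundary) then $G(y)$ lies in a proper face of $G$. The cells are locally finite, because a cell meeting a compact set $Q\subset O$ is a face of one of the finitely many cubes that meet $Q$. If $x\in\operatorname{int}c$, $c\in\mathcal W$, no other cube of $\mathcal W$ contains $x$ (its interior would meet $\operatorname{int}c$), so $G(x)=c$. An $N$-dimensional $G(x)$ is a cube of $\mathcal W$. So the $N$-cells are exactly the cubes of $\mathcal W$.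

*Barycentric subdivision.* Choose $b_G\in\operatorname{relint}G$ for every cell. The simplices of $\mathcal T$ are spanned by the points $b_{G_0},\dots,b_{G_d}$ for chains $G_0\subsetneq\dots\subsetneq G_d$ of cells. We claim, by induction on $\dim G$, that for chains with top cell $G$ these points are affinely independent and that the open simplices so obtained partition $\operatorname{relint}G$. Let $G'\subsetneq G$ be a cell and $y\in\operatorname{relint}G'$. As $G(y)=G'\ne G$, $y\in\partial G$, so $G'$ lies in a proper face of $G$. Hence $b_G$ is not in the affine span of $G'$, which gives independence. A point $z\ne b_G$ of $\operatorname{relint}G$ is $(1-t)b_G+ty$ with unique $y\in\partial G$ and $0<t<1$. The point $y$ lies in the relative interior of exactly one cell, $G(y)\subsetneq G$, and by induction in exactly one open simplex with that top cell. So $z$ lies in exactly one open simplex with top cell $G$; the point $b_G$ lies only in $\{b_G\}$. The claim follows, and all open simplices partition $O$.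

Faces of simplices correspond to subchains. If $z\in s\cap s'$, the unique open simplex containing $z$ is an open face of $s$ and of $s'$; so $s\cap s'$ is the hull of the common vertices, a common face. Thus $\mathcal T$ is a locally finite triangulation of $O$.

*(T1)* A simplex with top cell $G$ has its relative interior in $\operatorname{relint}G$. So if it meets a face $F$ of a cube in a point of its relative interior, then $G\subset F$ by (β) and the simplex lies in $F$. Hence $F$ is a subcomplex. For the second statement let $G'\subsetneq G$ be cells, $\dim G=d\ge1$. The boundary $\partial G$ is the union of the finitely many cells it contains, and those of dimension $<d-1$ are nowhere dense in it; so $\partial G$ is the union of its $(d-1)$-cells. A point $y\in\operatorname{relint}G'$ lies in $\partial G$, hence in some $(d-1)$-cell $G''\subset\partial G$, and $G'=G(y)\subset G''$. Therefore a chain of cells in $c$ can be enlarged, with $c$ added at the top if necessary and with cells of the missing dimensions inserted (below $G_0$ as well, since $\partial G_0$ contains cells of dimension $\dim G_0-1$ when $\dim G_0\ge1$), to a chain with one cell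 of every dimension $0,\dots,N$ and top cell $c$. Finally, an $N$-simplex comes from a chain whose top cell is a cube $c$, and its interior lies in $\operatorname{int}c$, so it lies in no other cube.

*(T2)* Two $N$-simplices with common facet $\varphi$ on the same side have common interior points, hence coincide. Let $w\in\operatorname{relint}\varphi\cap\operatorname{int}P$. A neighborhood of $w$ in $\mathbb R^N$ is covered by the finitely many $N$-simplices containing $w$, and these have $\varphi$ as a facet; so there is one on each side. If $\varphi$ lies in a facet of $P$, only one side is possible, and by (T1) there is an $N$-simplex containing $\varphi$.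

*(T3)* Let $S$ be the $(N-2)$-skeleton of $\mathcal T$. The set $\operatorname{int}c\setminus S$ is connected: for two of its points $a,a'$ choose $r\in\operatorname{int}c$ outside the affine spans of $\{a\}\cup\sigma$ and $\{a'\}\cup\sigma$, for the finitely many simplices $\sigma$ of $S$ that meet $c$; these spans have dimension $\le N-1$. Then the segments $ar$, $ra'$ miss $S$. Suppose the $N$-simplices in $c$ split into two nonempty classes with no shared facet meeting $\operatorname{int}c$. The unions of the classes are closed and cover $\operatorname{int}c$. A point of $\operatorname{int}c\setminus S$ in both unions would lie in the relative interior of a common proper face, of dimension $N-1$ because it is outside $S$: a shared facet meeting $\operatorname{int}c$. So the unions cut $\operatorname{int}c\setminus S$ into two disjoint nonempty closed sets covering it, which is impossible. $\blacksquare$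

## 7. Lifting homotopies of cubes over a star

For $\tau\in L$, and $\alpha_0=\emptyset$ or $\alpha_0\in K$ with $f(\alpha_0)\subset\tau$, put
$$N(\tau,\alpha_0)=\{z\in f^{-1}(\operatorname{st}\tau):\operatorname{car}z\supseteq\alpha_0\}=\{z\in f^{-1}(\operatorname{st}\tau):\operatorname{supp}c(z)\supseteq\alpha_0\}.$$
So $N(\tau,\emptyset)=f^{-1}(\operatorname{st}\tau)$, and $N(\tau,\alpha_0)=\operatorname{st}\alpha_0$ if $f(\alpha_0)=\tau$. The case $\alpha_0=\emptyset$ gives fibrations; the case $f(\alpha_0)=\tau$ will give regularity.

**Proposition 8.** Let $f$ satisfy $(C_n)$. Then $f:N(\tau,\alpha_0)\to\operatorname{st}\tau$ has $\mathrm{HLP}_{n+1}$ for all $\tau,\alpha_0$ as above.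

The proof is by induction on $\dim B_\tau$, simultaneously for all maps satisfying $(C_n)$. Assume the result for links of smaller dimension. It has two consequences.

(I1) *For $\alpha\in K$ with $f(\alpha)=\tau$, the map $p_\alpha:|E_\alpha|\to|B_\tau|$ has $\mathrm{HLP}_{n+1}$ and $n$-connected fibers.* By Lemma 5, $p_\alpha$ satisfies $(C_n)$, and every simplex of $B_\tau$ has a link in $B_\tau$ of dimension $<\dim B_\tau$. Apply the induction hypothesis to $p_\alpha$ over the stars of $B_\tau$, with empty $\alpha_0$, and Lemma 3(ii). The fibers are $n$-connected by $(C_n)$.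

(I2) *The map $f:N(\tau,\alpha_0)\setminus f^{-1}(\operatorname{int}\tau)\to\operatorname{st}\tau\setminus\operatorname{int}\tau$ has $\mathrm{HLP}_{n+1}$.* The base is $\bigcup_{\sigma\supsetneq\tau}\operatorname{st}\sigma$, the preimage of $\operatorname{st}\sigma$ is $N(\sigma,\alpha_0)$, and $B_\sigma=\operatorname{lk}(\sigma\setminus\tau,B_\tau)$ has smaller dimension than $B_\tau$. Apply Lemma 3(ii).

If $B_\tau=\emptyset$, both are vacuous and $W=\emptyset$ below.

By Lemma 3(iii) it suffices to lift a homotopy $H$ of $D=[0,1]^{n+1}$ in $\operatorname{st}\tau$ with initial lift $\tilde h_0:D\to N(\tau,\alpha_0)$. Put $h_0=c\circ\tilde h_0:D\to F_\tau$.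

**Constants.** The set $V_0=\bigcup_x\operatorname{supp}h_0(x)$ is finite by compactness. Let $M$ be the maximal number of vertices of simplices of $K$ meeting $V_0$; it is finite by local finiteness. Put $\mu=\frac1{16M}$ and $C=2\sqrt{n+2}$. Choose $\eta=2^{-q}\le\frac1{16M}$ such that $|h_0(x)_v-h_0(x')_v|\le\frac1{16M}$ for all $v$ whenever $|x-x'|\le C\eta$. Reparametrize time so that $H$ is defined on $P=D\times[0,\eta]$. Put $A=H^{-1}(\operatorname{int}\tau)$, closed in $P$ since $\operatorname{int}\tau=\{s=0\}$; $W=P\setminus A$; $W_0=\{x\in D:(x,0)\in W\}$. Write $\lambda$ for $\lambda\circ H:W\to|B_\tau|$.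

**Step 1: lift for a short time over $W_0$, and extend the resulting $c$-coordinate to all of $P$.** Let $\delta_1(x)=\min\{\eta,\frac12\operatorname{dist}((x,0),A)\}$ (and $\delta_1=\eta$ if $A=\emptyset$). It is continuous and positive on $W_0$, and $(x,t)\in W$ for $x\in W_0$, $t\le\delta_1(x)$.

The set $W_0$ is a CW complex of dimension $\le n+1$. For $n=-1$, $D$ is a point. For $n\ge0$ apply Lemma 7 ($q=0$) to the maximal dyadic cubes of side $\le1$ contained in $W_0$. They cover $W_0$, since $W_0$ is open in $D$, and have disjoint interiors. They are locally finite, since a very small one near a given point of $W_0$ would have its parent in $W_0$.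

By (I2) and Lemma 3(i) the homotopy $(x,r)\mapsto H(x,r\delta_1(x))$ on $W_0\times[0,1]$ lifts to $N(\tau,\alpha_0)\setminus f^{-1}(\operatorname{int}\tau)$, starting from $\tilde h_0$. Its coordinates (3), at $r=t/\delta_1(x)$, give for $x\in W_0$, $t\le\delta_1(x)$ continuous $c_1(x,t)\in F_\tau$ with $\operatorname{supp}c_1\supseteq\alpha_0$, and $e_1(x,t)\in|E_{\operatorname{supp}c_1(x,t)}|$ with $pe_1=\lambda$. At $t=0$ they are the coordinates of $\tilde h_0$.

Next we shorten the time so that $c_1$ stays close to $h_0$. *There is a continuous $\delta:D\to[0,\eta]$, zero exactly on $D\setminus W_0$, with $\delta\le\delta_1$ on $W_0$ and*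
$$|c_1(x,t)_v-h_0(x)_v|\le\kappa(x):=\min\{\mu,\operatorname{dist}(x,D\setminus W_0)\}\quad\text{for all }v,\ x\in W_0,\ t\le\delta(x) \tag{5}$$
(the distance is omitted here and below if $W_0=D$). Near each $(x_0,0)$, $x_0\in W_0$, only finitely many coordinates of $c_1$ and $h_0$ are nonzero, $c_1(\cdot,0)=h_0$, and $\kappa$ is continuous and positive on $W_0$. So there are an open neighborhood $O_{x_0}\subset W_0$ of $x_0$ and $r_{x_0}>0$ such that $r_{x_0}\le\delta_1(x)$ and the inequality in (5) holds for $x\in O_{x_0}$, $t\le r_{x_0}$. Take a locally finite partition of unity $(\psi_i)$ on $W_0$ with $\operatorname{supp}\psi_i\subset O_{x_i}$, and put $\delta(x)=\min\{\sum_i\psi_i(x)r_{x_i},\operatorname{dist}(x,D\setminus W_0)\}$ on $W_0$, $\delta=0$ elsewhere. At each $x\in W_0$ the weighted mean is at most some $r_{x_i}$ with $\psi_i(x)>0$, so $\delta(x)\le r_{x_i}$ with $x\in O_{x_i}$, as required.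

Let $R_1=\{(x,t):x\in W_0,\ t\le\delta(x)\}\subset W$; it is a neighborhood of $W_0\times0$ in $P$. Define $b_1:P\to F_\tau$ by $b_1(x,t)=c_1(x,\min(t,\delta(x)))$ for $x\in W_0$ and $b_1(x,t)=h_0(x)$ for $x\notin W_0$. At points with $x\notin W_0$ it is continuous because $|b_1(x',t')_v-h_0(x')_v|\le\operatorname{dist}(x',D\setminus W_0)$ for $x'\in W_0$, by (5). Moreover $b_1(x,0)=h_0(x)$, $\operatorname{supp}b_1\supseteq\alpha_0$, $|b_1(x,t)_v-h_0(x)_v|\le\mu$, and
$$e_1(w)\in|E_{\operatorname{supp}b_1(w)}|\qquad(w\in R_1). \tag{6}$$
For each $x$ and $u\in\tau$ some $v$ over $u$ has $h_0(x)_v\ge1/M>\mu$, since $\operatorname{supp}h_0(x)$ has at most $M$ vertices. So $\operatorname{supp}b_1(x,t)$ meets $V_0$. Hence it has at most $M$ vertices, and for every $u\in\tau$ some $v$ over $u$ has $b_1(x,t)_v\ge1/M$.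

**Step 2: trim $b_1$ to the final $c$-coordinate $b$.** Let $m(r)=\max\{|b_1(w)_v-b_1(w')_v|:v,\ |w-w'|\le r\}$. As $P$ is compact and convex, $m$ is nondecreasing, subadditive and tends to $m(0)=0$ at $0$; hence it is continuous. Put $\omega(t)=t+m(Ct)$. Then $\omega(0)=0$, and on $[0,\eta]$, by the choice of $\eta$ and $|b_1-h_0|\le\mu$,
$$\omega\le\tfrac1{16M}+\left(\tfrac1{16M}+2\mu\right)=\tfrac1{4M}.$$
For $w=(x,t)\in P$ put
$$b(w)_v=\frac{a_v(w)}{\sum_{f(v')=f(v)}a_{v'}(w)},\qquad a_v(w)=\begin{cases}b_1(w)_v,&v\in\alpha_0,\\ \max(b_1(w)_v-\omega(t),0),&v\notin\alpha_0.\end{cases}$$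
The denominators are positive, since over each $u$ some $b_1(w)_v\ge1/M>\omega(t)$. So $b:P\to F_\tau$ is continuous, $b(x,0)=h_0(x)$, and
$$\operatorname{supp}b(w)=\alpha_0\cup\{v:b_1(w)_v>\omega(t)\}\subset\operatorname{supp}b_1(w). \tag{7}$$

**Step 3: reduce to finding the $e$-coordinate on $W$.** It suffices to find a continuous $\tilde e:W\to|K|$ with
$$p\tilde e=\lambda,\qquad \tilde e(w)\in|E_{\operatorname{supp}b(w)}|,\qquad \tilde e(x,0)=e(\tilde h_0(x))\ \ (x\in W_0). \tag{8}$$
Indeed, then $\tilde H=\Theta(H,b,\tilde e)$ lifts $H$ into $N(\tau,\alpha_0)$ and starts at $\tilde h_0$. Its coordinates over $\tau$ are $H_{f(v)}b_v$. The others are $s(H)\tilde e_v$ on $W$ and $0$ on $A$; they are continuous because $0\le\tilde e_v\le1$ and $s(H)$ is continuous on $P$ and vanishes on $A$.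

**Step 4: decompose $W$ into cubes.** Call a dyadic cube $c\subset P$ of side $\le\eta$ *good* if $c\subset W$ and, in case $c$ meets $D\times0$, $c\subset R_1$. Dyadic subcubes of good cubes are good. Every $w\in W$ has $\rho>0$ such that all dyadic cubes in $P$ of side $\le\rho$ within distance $\rho$ of $w$ are good: if $w\in D\times0$, because $R_1$ is a neighborhood of $w$; otherwise because small cubes near $w$ lie in $W$ and miss $D\times0$. Hence the maximal good cubes form a family $\mathcal W$ with union $W$ and disjoint interiors. It is locally finite in $W$: a cube of $\mathcal W$ of side $\le\rho/2$ and $<\eta$ within distance $\rho$ of $w$ would have a good parent. Let $\mathcal Z\subset\mathcal W$ be the set of cubes meeting $D\times0$, $|\mathcal Z|$ their union, $\mathcal X=\mathcal W\setminus\mathcal Z$. Then $|\mathcal Z|\subset R_1$ and $W_0\times0\subset|\mathcal Z|$.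

Let $\mathcal T$ be the triangulation of $W$ from Lemma 7, with $N=n+2$. Its $(n+2)$-simplices are called *top simplices*. The set $|\mathcal Z|$ is a closed subcomplex, and since cubes are subcomplexes, $s\subset|\mathcal Z|$ if and only if some cube of $\mathcal Z$ contains $s$. So if $s\not\subset|\mathcal Z|$, all cubes of $\mathcal W$ containing $s$ are in $\mathcal X$.

**Step 5: give each cube a label that contains all trimmed supports and decreases upward.** For $c,c'\in\mathcal X$ say that $c'$ is *above* $c$ if the bottom height of $c'$ equals the top height of $c$ and the projections of $c,c'$ to $D$ have overlapping interiors; then $c$ and $c'$ meet. Let $\alpha(c)$ be the union of $\alpha_0$ and the set of all $v$ for which there are cubes $c=c_0,c_1,\dots,c_k$ in $\mathcal X$ ($k\ge0$), $c_{i+1}$ above $c_i$, and a point $w_k=(x_k,t_k)\in c_k$ with $b_1(w_k)_v>\omega(t_k)$.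

(L1) *If $c'$ is above $c$, then $\alpha(c')\subset\alpha(c)$.* Prepend $c$ to the chains.

(L2) *For $w\in c$: $\operatorname{supp}b(w)\subset\alpha(c)\subset\operatorname{supp}b_1(w)$.* The first inclusion is (7) with $k=0$. For the second, $\alpha_0\subset\operatorname{supp}b_1(w)$; let $v\in\alpha(c)\setminus\alpha_0$ with chain and $w_k$ as above. Consecutive cubes meet and their heights are stacked, so
$$|w-w_k|\le\sum_i\operatorname{diam}c_i=\sqrt{n+2}\,\bigl(\operatorname{top}(c_k)-\operatorname{bottom}(c_0)\bigr)\le\sqrt{n+2}\,\operatorname{top}(c_k).$$
As $c_k$ is dyadic and misses $D\times0$, its side is $\le\operatorname{bottom}(c_k)\le t_k$, so $\operatorname{top}(c_k)\le2t_k$ and $|w-w_k|\le Ct_k$. Thus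
$$b_1(w)_v\ge b_1(w_k)_v-m(Ct_k)>\omega(t_k)-m(Ct_k)=t_k>0.$$

For a simplex $s$ of $\mathcal T$ with $s\not\subset|\mathcal Z|$ put $\alpha(s)=\bigcup\{\alpha(c):c\in\mathcal W,\ c\supset s\}$. By (L2), for $w\in s$,
$$\operatorname{supp}b(w)\subset\alpha(s)\subset\operatorname{supp}b_1(w). \tag{9}$$
So $\alpha(s)\in K$, $f(\alpha(s))=\tau$, $\alpha(s)$ has at most $M$ elements, and by (1)
$$E_{\operatorname{supp}b_1(w)}\subset E_{\alpha(s)}\subset E_{\operatorname{supp}b(w)}\qquad(w\in s). \tag{10}$$
If $s'\subset s$ and $s'\not\subset|\mathcal Z|$, then $\alpha(s')\supset\alpha(s)$ and $E_{\alpha(s')}\subset E_{\alpha(s)}$. For a top simplex $s\subset c$ we have $\alpha(s)=\alpha(c)$.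

**Step 6: choose for each top simplex outside $|\mathcal Z|$ a facet to be left free.** Let $\mathcal G$ be the graph whose vertices are the top simplices $\not\subset|\mathcal Z|$, two being joined if they have equal labels and share a facet $\not\subset|\mathcal Z|$. It is locally finite by (T2), and labels are constant on components. By (T3) all top simplices of a cube $c\in\mathcal X$ are in one component, since a facet meeting $\operatorname{int}c$ lies in no other cube.

*Claim.* A finite component $\mathcal C$ contains a top simplex $s_*$ with a facet $\varphi_*\not\subset|\mathcal Z|$ which either lies in no other top simplex, or lies in exactly one other top simplex $s'$, where $s'\not\subset|\mathcal Z|$ and $\alpha(s')\subsetneq\alpha(s_*)$.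

*Proof of the claim.* Among the finitely many cubes containing simplices of $\mathcal C$ let $c$ be one of maximal top height $t^*>0$. Let $\varphi_*$ be an $(n+1)$-simplex of $\mathcal T$ in the top face of $c$, and let $s_*\subset c$ be a top simplex with facet $\varphi_*$ (T1); it is in $\mathcal C$. By (T1) every cube containing $\varphi_*$ contains a top simplex with facet $\varphi_*$.

If $t^*=\eta$, then by (T2) $\varphi_*$ lies in no other top simplex, hence in no cube but $c\in\mathcal X$; so $\varphi_*\not\subset|\mathcal Z|$.

If $t^*<\eta$, then $\operatorname{relint}\varphi_*$ is open in the hyperplane $t=t^*$, so it projects into $\operatorname{int}D$ and lies in $\operatorname{int}P$. By (T2) $\varphi_*$ lies in exactly one other top simplex $s'$, which is on the upper side. Let $c'\supset s'$ be its cube. If the bottom of $c'$ were below $t^*$, then points slightly below $\operatorname{relint}\varphi_*$ would lie in $\operatorname{int}c\cap\operatorname{int}c'$. This set is empty, since $c'\neq c$ ($c'$ contains points above height $t^*$). So the bottom of $c'$ has height $t^*>0$. Hence $c'\in\mathcal X$, and $c'$ is above $c$. Only $c,c'$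 contain $\varphi_*$, so $\varphi_*\not\subset|\mathcal Z|$. Also $s'\not\subset|\mathcal Z|$, as $c'$ is its only cube. By (L1) $\alpha(c')\subset\alpha(c)$. Equality would put $s'$ in $\mathcal C$, and $c'$ has top height $>t^*$, contradicting maximality. This proves the claim.

Define the *exit facet* $\varphi(s)\not\subset|\mathcal Z|$ of every vertex $s$ of $\mathcal G$ as follows. In an infinite component use Lemma 6 and let $\varphi(s)$ be the facet shared by $s$ and $\mathrm{next}(s)$. In a finite component take a spanning tree rooted at $s_*$; for $s\ne s_*$ let $\mathrm{next}(s)$ be the parent and $\varphi(s)$ the facet shared with it; put $\varphi(s_*)=\varphi_*$.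

*The assignment $s\mapsto\varphi(s)$ is injective.* Suppose $\varphi(s)=\varphi(s')$, $s\ne s'$. By (T2) $s,s'$ are the only top simplices containing this facet. If $s$ is not the root of a finite component, then $\mathrm{next}(s)=s'$, so $s'$ is in the same component with the same label. Then $s'$ is not a root, since by the claim a root's exit facet is not shared with another simplex of equal label. So $\mathrm{next}(s')=s$, a cycle, which is impossible. The same holds with $s,s'$ exchanged. If both are roots, the claim gives $\alpha(s')\subsetneq\alpha(s)\subsetneq\alpha(s')$, which is impossible.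

*Ranks.* For vertices of $\mathcal G$ write $s''\to s$ if $s''\ne s$ and $\varphi(s'')\subset s$. Then either $s=\mathrm{next}(s'')$, in the same component with the same label, or $s''$ is a root and $\alpha(s)\subsetneq\alpha(s'')$. In all cases
$$s''\to s\ \Longrightarrow\ \alpha(s)\subset\alpha(s''), \tag{11}$$
properly if the components differ. The *upstream* of $s$ is the set of simplices from which a chain of arrows leads to $s$. Within a component it is finite and there are no cycles, by Lemma 6 or by finiteness. Each $s$ has finitely many facets, each in at most two top simplices, so finitely many arrows end at $s$. Going backward into another component strictly enlarges the label, which has at most $M$ elements. So, by downward induction on the size of the label, the upstream of every $s$ is finite; and there are no cycles, since a cycle would have to stay in one component. Hence each $s$ has a finite rank, the length of the longest chain of arrows ending at $s$, and $s''\to s$ implies $\operatorname{rank}s''<\operatorname{rank}s$.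

**Step 7: construct $\tilde e$, keeping values over $s$ in $|E_{\alpha(s)}|$.** On $|\mathcal Z|\subset R_1$ put $\tilde e=e_1$. By (6), (7) and (1), (8) holds there, including at $t=0$ since $W_0\times0\subset|\mathcal Z|$. If $w\in s\cap|\mathcal Z|$ and $s\not\subset|\mathcal Z|$, then by (6) and (10)
$$\tilde e(w)\in|E_{\operatorname{supp}b_1(w)}|\subset|E_{\alpha(s)}|. \tag{12}$$

*(i) Low-dimensional simplices.* For the simplices $s\not\subset|\mathcal Z|$ of dimension $\le n$, in order of dimension, and then for the $(n+1)$-simplices $s\not\subset|\mathcal Z|$ that are not exit facets, extend $\tilde e$ over $s$ as a lift of $\lambda|_s$ with values in $|E_{\alpha(s)}|$. On $\partial s$ the values already lie in $|E_{\alpha(s)}|$: on a face $s'\not\subset|\mathcal Z|$ they lie in $|E_{\alpha(s')}|\subset|E_{\alpha(s)}|$, and on $|\mathcal Z|$ use (12). So (I1) and Lemma 4 apply to $p_{\alpha(s)}$.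

*(ii) Top simplices.* Process the top simplices $s\not\subset|\mathcal Z|$ in order of rank. A facet of $s$ other than $\varphi(s)$ lies in $|\mathcal Z|$, or was treated in (i), or is $\varphi(s'')$ for some $s''\to s$. In the last case $s''$ has been processed, and the values on $\varphi(s'')$ lie in $|E_{\alpha(s'')}|\subset|E_{\alpha(s)}|$ by (11) and (1). So $\tilde e$ is defined on all facets of $s$ except $\varphi(s)$, with values in $|E_{\alpha(s)}|$. On $\operatorname{relint}\varphi(s)$ it is not yet defined: $\varphi(s)$ is no other simplex's exit facet, and no top simplex in $|\mathcal Z|$ contains it, as $\varphi(s)\not\subset|\mathcal Z|$. Another top simplex $s'\not\subset|\mathcal Z|$ containing it satisfies $s\to s'$ and is processed later. By (I1) $p_{\alpha(s)}$ has $\mathrm{HLP}_{n+1}$, so Lemma 3(iv) with $m=n+1$ extends $\tilde e$ over $s$ as a lift of $\lambda|_s$ with values in $|E_{\alpha(s)}|$. This also defines $\tilde e$ on $\varphi(s)$.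

Every simplex lies in a top simplex, so $\tilde e$ is defined on $W$, and by local finiteness it is continuous. For $w\notin|\mathcal Z|$ we have $\tilde e(w)\in|E_{\alpha(s)}|\subset|E_{\operatorname{supp}b(w)}|$ for some $s\ni w$, by (10). So (8) holds. $\blacksquare$

## 8. From stars to Theorem 2

Section 4 gave (a)⇒(b) and (c)⇒(b).

**(b)⇒(c).** By Proposition 8 with $\alpha_0=\emptyset$, $f$ has $\mathrm{HLP}_{n+1}$ over every $\operatorname{st}\tau$. These sets are open and cover $|L|$. Apply Lemma 3(ii).

**(b)⇒(a).** Let $x\in|K|$, $\alpha=\operatorname{car}x$, $\tau=f(\alpha)$, $y=f(x)\in\operatorname{int}\tau$. We first solve the lifting problems in all of $\operatorname{st}\alpha$, then shrink. By Proposition 8 with $\alpha_0=\alpha$, the map $f_\alpha=f|:\operatorname{st}\alpha=N(\tau,\alpha)\to\operatorname{st}\tau$ has $\mathrm{HLP}_{n+1}$.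

*Its fibers are $n$-connected.* The fiber over $y'$ consists of the points $\Theta(y',c,e)$ with $\operatorname{supp}c\supseteq\alpha$. For $c_r=(1-r)c+r\,c(x)$ we have $\alpha\subset\operatorname{supp}c_r\subset\operatorname{supp}c$, so $c_r\in F_\tau$ and, by (1), $E_{\operatorname{supp}c}\subset E_{\operatorname{supp}c_r}$. Thus $(c,e)\mapsto(c_r,e)$ deforms the fiber strongly onto $\{c(x)\}\times p_\alpha^{-1}(\lambda(y'))$ if $s(y')>0$, which is $n$-connected by (b), and onto a point if $s(y')=0$. A space that deforms strongly onto an $n$-connected subspace is $n$-connected. It is nonempty, and a map of $\partial B^k$ into it extends over an outer shell of $B^k$ by following the deformation, and over the inner ball within the subspace.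

So by Lemma 4, for $0\le k\le n+1$:
$$\begin{gathered}\text{all } g:B^k\to\operatorname{st}\tau,\ h:\partial B^k\to\operatorname{st}\alpha\text{ with }fh=g|_{\partial B^k}\\ \text{admit a lift }B^k\to\operatorname{st}\alpha\text{ of }g\text{ extending }h.\end{gathered} \tag{13}$$

*Shrinking.* For $0<\varepsilon<1$ let $\sigma_\varepsilon(z)=(1-\varepsilon)x+\varepsilon z$ on $\operatorname{st}\alpha$ and $\sigma'_\varepsilon(y')=(1-\varepsilon)y+\varepsilon y'$ on $\operatorname{st}\tau$. These preserve carriers and satisfy $f\sigma_\varepsilon=\sigma'_\varepsilon f$. They are homeomorphisms onto the open sets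
$$U_\varepsilon=\{z'\in\operatorname{st}\alpha:z'_v>(1-\varepsilon)x_v,\ v\in\alpha\}\ni x,\qquad W_\varepsilon=\{y''\in\operatorname{st}\tau:y''_u>(1-\varepsilon)y_u,\ u\in\tau\}\ni y;$$
the inverse of $\sigma_\varepsilon$ is $z'\mapsto(z'-(1-\varepsilon)x)/\varepsilon$, whose coordinates are nonnegative with sum $1$ and which preserves carriers on $U_\varepsilon$; similarly for $\sigma'_\varepsilon$. For $z'\in U_\varepsilon$ each coordinate satisfies $z'_v\ge(1-\varepsilon)x_v$ (trivially for $v\notin\alpha$), and as the coordinates sum to $1$, also $z'_v\le1-(1-\varepsilon)(1-x_v)\le x_v+\varepsilon$. So all coordinates of $z'$ differ from those of $x$ by at most $\varepsilon$, and the $U_\varepsilon$ form a neighborhood base at $x$.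

Given a neighborhood $U$ of $x$, choose $U_\varepsilon\subset U$ and put $V=U_\varepsilon$, $W=W_\varepsilon$. A lifting problem $g:B^k\to W_\varepsilon$, $h:\partial B^k\to U_\varepsilon$ is carried by $(\sigma'_\varepsilon)^{-1},\sigma_\varepsilon^{-1}$ to one as in (13). Applying $\sigma_\varepsilon$ to its solution gives a lift in $U_\varepsilon\subset U$. So $f$ is $n$-regular at $x$. This proves Theorem 2, and with it Conjecture 3.10, without using closedness. $\blacksquare$

## 9. Cones over spheres: the value $n+1$ is optimal

Let $n\ge-1$, $S=\partial\Delta^{n+2}\cong S^{n+1}$, $K=v*S$, let $L$ be an edge $\{v',w'\}$, and let $f(v)=v'$, $f(S)=w'$. The complexes are finite, so $f$ is closed. For $n=-1$ this is the fold of Section 1. We compute all $p_\alpha$.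

- For $\alpha=\{v\}$: $B_{\{v'\}}$ is the point $w'$ and $E_\alpha=S$, so the only fiber is $|S|\cong S^{n+1}$.
- For $\alpha\subset S$: $B_{\{w'\}}$ is the point $v'$ and $E_\alpha=\{v\}$, so the only fiber is a point.
- For $\alpha=\{v\}\cup\beta$ with $\beta\subset S$: $B_{f(\alpha)}=\emptyset$, and there is no condition.

The sphere $S^{n+1}$ is $n$-connected and not $(n+1)$-connected, so $(C_n)$ holds and $(C_{n+1})$ fails. By Theorem 2, applied for $n$ and for $n+1$, the closed simplicial mapping $f$ is $n$-regular and an $(n+1)$-fibration, but it is neither $(n+1)$-regular nor an $(n+2)$-fibration.
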